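# Selecting $\tau$-covers is the same as selecting $\gamma$-covers

## The equivalence $\mathrm S_1(\mathrm T,\mathrm T)\Leftrightarrow\mathrm S_1(\mathrm T,\Gamma)$ for sets of reals

**Theorem 1.** Let $X$ be an infinite set of reals.

1. If $X$ satisfies $\mathrm S_1(\mathrm T,\mathrm T)$, then every $\mathcal U\in\mathrm T$ contains some $\mathcal V\in\Gamma$.
2. If $X$ satisfies $\mathrm S_1(\Gamma,\mathrm T)$, then $X$ satisfies $\mathrm S_1(\Gamma,\Gamma)$.
3. $\mathrm S_1(\mathrm T,\mathrm T)$ and $\mathrm S_1(\mathrm T,\Gamma)$ are equivalent for $X$.

The proof is in ZFC. Here are the words used in the statement. "Open" always means relatively open in $X$. A *cover* of $X$ is a family $\mathcal U$ with $X\notin\mathcal U$ and $X=\bigcup\mathcal U$; note that $X$ itself is not allowed as a member.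

**Definition.** A cover $\mathcal U$ of $X$ is

- a *large cover* if for every $x\in X$ the set $\{U\in\mathcal U:x\in U\}$ is infinite;
- a *$\tau$-cover* if it is a large cover and for all $x,y\in X$ either $\{U\in\mathcal U:x\in U,\ y\notin U\}$ is finite or $\{U\in\mathcal U:y\in U,\ x\notin U\}$ is finite;
- a *$\gamma$-cover* if $\mathcal U$ is infinite and every $x\in X$ belongs to all but finitely many members of $\mathcal U$.

$\mathrm T$ is the collection of countable open $\tau$-covers of $X$, and $\Gamma$ is the collection of countable open $\gamma$-covers of $X$. For collections $\mathfrak A,\mathfrak B$ of covers of $X$, the property $\mathrm S_1(\mathfrak A,\mathfrak B)$ says: for every sequence $(\mathcal U_n)_{n\in\mathbb N}$ of members of $\mathfrak A$ there are $U_n\in\mathcal U_n$ with $\{U_n:n\in\mathbb N\}\in\mathfrak B$.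

In plain words: we are handed a sequence of $\tau$-covers and pick one set from each. Suppose that we can always arrange that the picked sets form a $\tau$-cover. Can we then always arrange that they form a $\gamma$-cover? The converse is clear, because every $\gamma$-cover is a $\tau$-cover. The question is posed as an open problem in "The Combinatorics of $\tau$-Covers", and part 3 answers it: yes. Parts 1 and 2 split the task. Part 1 thins each given $\tau$-cover to a $\gamma$-cover, and part 2 improves the result of a selection from $\gamma$-covers.

The proof uses nothing about sets of reals beyond the following: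

$$\text{$X$ is infinite and Hausdorff, and $X\setminus\{p\}$ is Lindelöf for every $p\in X$.}\tag{$*$}$$

Recall that a space is Lindelöf if each of its open covers has a countable subcover. A set of reals is second countable, so all its subspaces are Lindelöf, and $(*)$ holds whenever it is infinite. If $X$ is finite it has only finitely many subsets, so it has no large covers at all.

## Index sets $A_x$ and the order $\subseteq^*$

Write $A\subseteq^*B$ if $A\setminus B$ is finite. This relation is reflexive, and it is transitive because $A\setminus C\subseteq(A\setminus B)\cup(B\setminus C)$.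

Let $\mathcal U$ be countably infinite and enumerated bijectively as $\{U_m:m\in\mathbb N\}$. Attach to each point its index set $A_x=\{m\in\mathbb N:x\in U_m\}$. Then, provided that $X\notin\mathcal U$:

- $\mathcal U$ is a large cover exactly when every $A_x$ is infinite;
- $\mathcal U$ is a $\tau$-cover exactly when, in addition, for all $x,y\in X$,
$$A_x\subseteq^*A_y\quad\text{or}\quad A_y\subseteq^*A_x;\tag{1}$$
- $\mathcal U$ is a $\gamma$-cover exactly when every $A_x$ is cofinite.

So a $\tau$-cover is a family of infinite sets of integers, linearly quasi-ordered by $\subseteq^*$, and a subfamily $\{U_m:m\in B\}$ with $B$ infinite is a $\gamma$-cover exactly when $B\subseteq^*A_x$ for every $x$. Such an infinite $B$ is called a *pseudo-intersection* of the sets $A_x$.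

**Examples on $X=\mathbb N$** (discrete, so all subsets are open).

The sets $\{0,\dots,k\}$, $k\ge0$, form a $\gamma$-cover: the point $x$ is missed only by those with $k<x$.

Add to these the sets $\{1,\dots,k\}$, $k\ge1$. The result is a $\tau$-cover that is not a $\gamma$-cover. Indeed $0$ lies in infinitely many members but misses all the added ones, while each $x\ge1$ misses only finitely many members; so $A_x$ is cofinite for $x\ge1$, and $A_0\subseteq^*A_x$ for all $x$.

The sets $\{0,2,\dots,k\}$ and $\{1,2,\dots,k\}$ for $k\ge2$ form a large cover that is not a $\tau$-cover. Infinitely many of them contain $0$ and not $1$, and infinitely many contain $1$ and not $0$.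

For a countably infinite index set $J$, say that a family $(V_i)_{i\in J}$ of subsets of $X$ *converges on* $Y\subseteq X$ if $\{i\in J:y\notin V_i\}$ is finite for every $y\in Y$. The next lemma collects what we need, so that nothing elementary interrupts the proof later.

**Lemma 2.** Let $X$ be an infinite space.

(a) Members of $\mathrm T$ and of $\Gamma$ are countably infinite, and $\Gamma\subseteq\mathrm T$.

(b) An infinite subfamily of a member of $\Gamma$ is in $\Gamma$. Removing finitely many members from a member of $\mathrm T$ leaves a member of $\mathrm T$.

(c) If $A_0,A_1,\dots$ are infinite subsets of $\mathbb N$, pairwise $\subseteq^*$-comparable, then any finitely many of them have infinite intersection, and there is an infinite $B\subseteq\mathbb N$ with $B\subseteq^*A_j$ for all $j$.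

(d) If $\mathcal U\in\mathrm T$ and $F\subseteq X$ is finite, then infinitely many members of $\mathcal U$ contain $F$.

(e) If $U_n\ne X$ are open and $(U_n)_{n\in\mathbb N}$ converges on $X$, then $\{U_n:n\in\mathbb N\}\in\Gamma$.

*Proof.* (a) A large cover of a nonempty set is infinite, and a $\gamma$-cover is infinite by definition. If $\mathcal U\in\Gamma$, every $x$ is in all but finitely many of infinitely many members, hence in infinitely many, and $\{U\in\mathcal U:x\in U,\,y\notin U\}$ is contained in the finite set $\{U\in\mathcal U:y\notin U\}$.

(b) In the first case each $x$ still misses only finitely many members, so it lies in some member, and $X$ is still not a member. In the second case each $x$ still lies in infinitely many members, and the finite sets in the comparison condition have only become smaller.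

(c) Among finitely many pairwise comparable sets there is a $\subseteq^*$-least one, by transitivity. It is almost contained in each of the others, hence in their intersection, because a finite union of finite sets is finite. As it is infinite, the intersection is infinite. Now choose $b_0<b_1<\cdots$ with $b_k\in A_0\cap\dots\cap A_k$, and let $B=\{b_k:k\in\mathbb N\}$. Then $B\setminus A_j\subseteq\{b_k:k<j\}$.

(d) If $F=\emptyset$, all members contain it. Otherwise the finitely many sets $A_x$, $x\in F$, have infinite intersection by (c), and $F\subseteq U_m$ for every $m$ in it.

(e) If one set $U$ were equal to $U_n$ for infinitely many $n$, every $x\in X$ would belong to $U$, so $U=X$, which is excluded. So each set occurs finitely often and $\{U_n:n\in\mathbb N\}$ is infinite. Each $x$ misses only finitely many of its members. $\square$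

## Countable sets, the irrationals, and a chain without a pseudo-intersection

**Countable $X$.** Let $X=\{x_0,x_1,\dots\}$ and $\mathcal U_n\in\mathrm T$. By Lemma 2(d) pick $U_n\in\mathcal U_n$ containing $\{x_0,\dots,x_n\}$. Then $x_k\in U_n$ for all $n\ge k$, so $(U_n)$ converges on $X$, and $\{U_n:n\in\mathbb N\}\in\Gamma$ by Lemma 2(e). So every countably infinite $X$ satisfies all properties in Theorem 1.

**The irrationals.** They are homeomorphic to $\mathbb N^{\mathbb N}$, so work there. Let $U_{n,m}=\{x:x(n)\ne m\}$. For fixed $n$ the sets $U_{n,m}$ are open, distinct and different from the whole space, and $x$ is missed only by $U_{n,x(n)}$; so they form a $\gamma$-cover $\mathcal U_n$. A selection is $U_{n,f(n)}$ for some $f\in\mathbb N^{\mathbb N}$, and then the point $x=f$ is in none of the selected sets. No selection is even a cover, so $\mathrm S_1(\Gamma,\mathrm T)$ and $\mathrm S_1(\Gamma,\Gamma)$ both fail.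

**Comparability alone does not thin a $\tau$-cover.** For part 1, a sensible first attempt is to take $\mathcal U\in\mathrm T$ and look for a pseudo-intersection of the chain $\{A_x:x\in X\}$. For countable chains this is Lemma 2(c). For uncountable chains it can fail, and here is a set of reals where it does.

By Zorn's lemma, let $C$ be a maximal family of infinite subsets of $\mathbb N$ that is pairwise $\subseteq^*$-comparable. It has no pseudo-intersection. Suppose $B$ were one, and split $B$ into two infinite parts, $B'$ and $B\setminus B'$. Then $B'\subseteq^*A$ for all $A\in C$, so $B'\in C$ by maximality, and hence $B\subseteq^*B'$. But $B\setminus B'$ is infinite.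

Also by maximality, $C$ contains every finite modification of each of its members, because comparability does not notice finite changes. Regard $C$ as a subset of $\{0,1\}^{\mathbb N}$, which is homeomorphic to the Cantor set in $\mathbb R$, and put $X=C$ and $U_m=\{A\in C:m\in A\}$. These sets are open. For $k\ne m$ and any $A\in C$, the set $(A\cup\{m\})\setminus\{k\}$ is in $C$, so it lies in $U_m\setminus U_k$. Hence the $U_m$ are distinct and different from $X$. The index set of the point $A$ is $A$ itself. So $\{U_m:m\in\mathbb N\}\in\mathrm T$, and it has no subfamily in $\Gamma$.

We must therefore use the selection hypothesis. Apply $\mathrm S_1(\mathrm T,\mathrm T)$ to the constant sequence $\mathcal U,\mathcal U,\dots$: the property promises some selection in $\mathrm T$, but $\mathcal U$ itself is such a selection, so we may learn nothing. By Theorem 1 the set $C$ fails $\mathrm S_1(\mathrm T,\mathrm T)$, yet the constant sequence does not show it. The property has to be applied to covers other than the given one.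

**One reference point gives no information.** The $\tau$-condition compares two points with each other. To turn a comparison into an absolute statement such as "$z$ is in almost all selected sets", try to plant a point $y$ that is in almost all sets of every possible selection. The comparison of $y$ and $z$ says

$$\{n:y\in U_n,\ z\notin U_n\}\text{ is finite}\quad\text{or}\quad\{n:z\in U_n,\ y\notin U_n\}\text{ is finite}.$$

The first alternative is exactly what we want, since $y$ is in almost all $U_n$. But for the same reason the second alternative is always true, and the attempt stops there: the disjunction is satisfied for free.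

The way out is to select from two sequences of covers in one interleaved selection. In the first half, $y$ is planted and $z$ is free; in the second half, $z$ is planted and $y$ is free. Now neither alternative is free. The first one forces $z$ into almost all sets of the first half, and the second one forces $y$ into almost all sets of the second half. Planting whole disjoint open sets $Y\ni y$ and $Z\ni z$ at once gives the next lemma.

## Planting $Y$ in one half and $Z$ in the other

**Lemma 3.** Let $X$ satisfy $(*)$, let $\mathfrak A\in\{\mathrm T,\Gamma\}$ and let $X$ satisfy $\mathrm S_1(\mathfrak A,\mathrm T)$. Let $Y,Z\subseteq X$ be disjoint infinite open sets, and let $(\mathcal U_n)$, $(\mathcal V_n)$ be sequences of members of $\mathfrak A$. Then there are $U_n\in\mathcal U_n$ and $V_n\in\mathcal V_n$ such that $(U_n)_n$ converges on $Z$ or $(V_n)_n$ converges on $Y$.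

*Proof.*

**Step 1: build the covers with planted sets.** Adding $Y$ to every set could produce $X$, or could produce the same set many times. Repetition matters because a selection is judged as a set of sets. Removing one private point from each set cures both problems.

Enumerate bijectively $\mathcal U_n=\{U_{n,m}:m\in\mathbb N\}$ and $\mathcal V_n=\{V_{n,m}:m\in\mathbb N\}$. Choose pairwise distinct points $q_{n,m}\in Y$ and pairwise distinct points $r_{n,m}\in Z$, for $n,m\in\mathbb N$; this is possible as $Y$ and $Z$ are infinite. Put
$$W_{n,m}=(U_{n,m}\cup Y)\setminus\{q_{n,m}\},\qquad W'_{n,m}=(V_{n,m}\cup Z)\setminus\{r_{n,m}\},\tag{2}$$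
and $\mathcal W_n=\{W_{n,m}:m\in\mathbb N\}$, $\mathcal W'_n=\{W'_{n,m}:m\in\mathbb N\}$.

These sets are open, because points are closed in a Hausdorff space, and they differ from $X$ because of the removed point. Since $W_{n,m}\cap Y=Y\setminus\{q_{n,m}\}$, the sets $W_{n,m}$ are pairwise distinct over all pairs $(n,m)$. Likewise the $W'_{n,m}$ are pairwise distinct. Moreover,
$$\text{each }y\in Y\text{ is missed by at most one }W_{n,m};\qquad x\in W_{n,m}\iff x\in U_{n,m}\quad\text{for }x\in X\setminus Y.\tag{3}$$
The same holds for $W'_{n,m}$, $V_{n,m}$ and $Z$ in place of $W_{n,m}$, $U_{n,m}$ and $Y$.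

**Step 2: check that $\mathcal W_n,\mathcal W'_n\in\mathfrak A$, so that the hypothesis applies.** By symmetry consider $\mathcal W_n$. The map $m\mapsto W_{n,m}$ is injective, so we may count by indices $m$.

Let $\mathfrak A=\Gamma$. By (3), a point of $Y$ is in all but at most one $W_{n,m}$, and a point $x\notin Y$ is in the same $W_{n,m}$ as $U_{n,m}$, that is, in all but finitely many. So $\mathcal W_n\in\Gamma$.

Let $\mathfrak A=\mathrm T$. By (3), every point is in infinitely many $W_{n,m}$, so $\mathcal W_n$ is a large cover. Now compare two points. If both are in $X\setminus Y$, the comparison condition is that of $\mathcal U_n$. If one of them, say $y$, is in $Y$ and $x$ is the other, then $\{m:x\in W_{n,m},\ y\notin W_{n,m}\}$ has at most one element. So $\mathcal W_n\in\mathrm T$.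

**Step 3: select once, from the interleaved sequence.** Apply $\mathrm S_1(\mathfrak A,\mathrm T)$ to $\mathcal W_0,\mathcal W'_0,\mathcal W_1,\mathcal W'_1,\dots$. This gives $f,g:\mathbb N\to\mathbb N$ with
$$\{W_{n,f(n)}:n\in\mathbb N\}\cup\{W'_{n,g(n)}:n\in\mathbb N\}\in\mathrm T.$$
The sets $W_{n,f(n)}$ are pairwise distinct and so are the sets $W'_{n,g(n)}$, so in the list $W_{0,f(0)},W'_{0,g(0)},W_{1,f(1)},\dots$ each set occurs at most twice. Hence a set of members of the family is finite exactly when the corresponding set of positions in the list is finite.

**Step 4: read the $\tau$-condition for $y\in Y$ and $z\in Z$.** One of two alternatives holds.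

Suppose only finitely many members contain $y$ and not $z$. Then $\{n:y\in W_{n,f(n)},\ z\notin W_{n,f(n)}\}$ is finite. By (3), $y\in W_{n,f(n)}$ for all but at most one $n$, so $\{n:z\notin W_{n,f(n)}\}$ is finite. As $z\notin Y$, (3) says that this set is $\{n:z\notin U_{n,f(n)}\}$.

Suppose instead only finitely many members contain $z$ and not $y$. Then $\{n:z\in W'_{n,g(n)},\ y\notin W'_{n,g(n)}\}$ is finite. Since $z\in W'_{n,g(n)}$ for all but at most one $n$, and $y\notin Z$, the set $\{n:y\notin V_{n,g(n)}\}$ is finite.

So for all $(y,z)\in Y\times Z$,
$$\{n:z\notin U_{n,f(n)}\}\text{ is finite}\quad\text{or}\quad\{n:y\notin V_{n,g(n)}\}\text{ is finite}.\tag{4}$$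

**Step 5: pull the quantifiers apart.** In (4) the first alternative depends only on $z$ and the second only on $y$. If the first holds for every $z\in Z$, then $(U_{n,f(n)})_n$ converges on $Z$. Otherwise it fails for some $z\in Z$; using (4) with this $z$ and an arbitrary $y\in Y$, the second holds for every $y\in Y$, so $(V_{n,g(n)})_n$ converges on $Y$. $\square$

## From a dichotomy for disjoint open sets to a countable cover of $X\setminus\{p\}$

Lemma 3 tells us that of two disjoint open sets at least one is well behaved. The next lemma turns this into a countable cover by well-behaved sets, up to a single point. It will be used for two different notions of "well behaved".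

**Lemma 4.** Let $X$ satisfy $(*)$, and let $\mathcal Q$ be a family of open subsets of $X$ such that whenever $Y,Z$ are disjoint open sets, $Y\in\mathcal Q$ or $Z\in\mathcal Q$. Then there are $p\in X$ and $Y_j\in\mathcal Q$ ($j\in\mathbb N$) with $X\setminus\{p\}\subseteq\bigcup_jY_j$.

*Proof.* Call $x$ *good* if it has an open neighbourhood in $\mathcal Q$. Two distinct points have disjoint open neighbourhoods, one of which is in $\mathcal Q$, so at least one of the two points is good. Hence at most one point is not good. Let $p$ be that point if it exists, and any point of $X$ otherwise. Each point of $X\setminus\{p\}$ has an open neighbourhood in $\mathcal Q$, and since $X\setminus\{p\}$ is Lindelöf, countably many of these neighbourhoods cover it. List them as $Y_0,Y_1,\dots$, with repetitions if there are finitely many. $\square$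

## A $\gamma$-cover inside every $\tau$-cover: proof of Theorem 1(1)

Assume $\mathrm S_1(\mathrm T,\mathrm T)$. Let $\mathcal U=\{U_m:m\in\mathbb N\}\in\mathrm T$ be enumerated bijectively, with index sets $A_x$. Each $A_x$ is infinite and (1) holds. Let $I$ be the family of all $Y\subseteq X$ for which there is an infinite $B\subseteq\mathbb N$ with $B\subseteq^*A_y$ for all $y\in Y$.

If $X\in I$, witnessed by $B$, then $\{U_m:m\in B\}$ is infinite and every $x$ is in all but finitely many of its members, so it is a subfamily of $\mathcal U$ in $\Gamma$, and we are done. Suppose, towards a contradiction, that $X\notin I$.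

**Step 1: of two disjoint open sets $Y,Z$, at least one is in $I$.** This is what Lemma 4 needs. A finite set is in $I$: take as $B$ the $\subseteq^*$-least of the finitely many sets $A_y$, or $B=\mathbb N$ for the empty set. So let $Y$ and $Z$ be infinite.

Apply Lemma 3 with $\mathfrak A=\mathrm T$ and $\mathcal U_n=\mathcal V_n=\{U_m:m\ge n\}$, which is in $\mathrm T$ by Lemma 2(b). Whichever alternative of the lemma holds, we get a function $f$ with $f(n)\ge n$ for all $n$ such that $(U_{f(n)})_n$ converges on $Z$ or on $Y$. Let $B=\{f(n):n\in\mathbb N\}$. It is infinite since $f(n)\ge n$; this is why we selected from the tails. If the sequence converges on $Z$, then for $z\in Z$ the set $B\setminus A_z=\{f(n):z\notin U_{f(n)}\}$ is finite, so $Z\in I$. Similarly, if it converges on $Y$, then $Y\in I$.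

**Step 2: cover $X$ by a point and countably many open sets in $I$.** By Step 1 and Lemma 4, applied to the open members of $I$, there are $p\in X$ and open $Y_j\in I$ with $X\subseteq\{p\}\cup\bigcup_jY_j$.

**Step 3: replace each $Y_j$ by one index set.** We want countably many index sets whose pseudo-intersection also serves all other points. Claim: for each $j$ there is $x_j\in X$ with $A_{x_j}\subseteq^*A_y$ for all $y\in Y_j$.

Suppose not. Then for every $x\in X$ there is $y\in Y_j$ with $A_x\not\subseteq^*A_y$, and hence $A_y\subseteq^*A_x$ by (1). Let $B$ witness $Y_j\in I$. Then $B\subseteq^*A_y\subseteq^*A_x$. As $x$ was arbitrary, $B$ witnesses $X\in I$, a contradiction.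

The witness of $Y_j\in I$ was just some infinite set, unrelated to the chain, and witnesses for different $j$ could be incompatible. The points $x_j$ bring us back into the chain, where any two sets are comparable.

**Step 4: diagonalize.** The countable family $\{A_{x_j}:j\in\mathbb N\}\cup\{A_p\}$ consists of infinite, pairwise $\subseteq^*$-comparable sets. By Lemma 2(c) there is an infinite $B$ almost contained in all of them. If $y\in Y_j$, then $B\subseteq^*A_{x_j}\subseteq^*A_y$ by Step 3; and $B\subseteq^*A_p$. Since $X\subseteq\{p\}\cup\bigcup_jY_j$, we get $B\subseteq^*A_x$ for all $x\in X$. So $X\in I$, a contradiction. $\square$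

## Selections from $\gamma$-covers: proof of Theorem 1(2)

Assume $\mathrm S_1(\Gamma,\mathrm T)$. For $Y\subseteq X$, let $P(Y)$ be the statement: *for every sequence $(\mathcal U_n)$ of members of $\Gamma$ there are $U_n\in\mathcal U_n$ such that $(U_n)$ converges on $Y$.*

If $P(X)$ holds, then $\mathrm S_1(\Gamma,\Gamma)$ holds: given $\mathcal U_n\in\Gamma$, take $U_n\in\mathcal U_n$ with $(U_n)$ converging on $X$. These sets are open and different from $X$, so $\{U_n:n\in\mathbb N\}\in\Gamma$ by Lemma 2(e). So the aim is $P(X)$.

**Step 1: for disjoint open $Y,Z$, $P(Y)$ or $P(Z)$ holds.** If one of them is finite, it satisfies $P$: from each $\mathcal U_n\in\Gamma$ choose a member containing all its points, which is possible as each of the finitely many points misses only finitely many members. Let both be infinite, and suppose that $P(Z)$ fails for the sequence $(\mathcal U_n)$ and $P(Y)$ fails for the sequence $(\mathcal V_n)$. Then no choice $U_n\in\mathcal U_n$ converges on $Z$ and no choice $V_n\in\mathcal V_n$ converges on $Y$. This contradicts Lemma 3 with $\mathfrak A=\Gamma$. Here the lemma is needed for two different sequences, because the failures of $P(Y)$ and $P(Z)$ may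 be witnessed by different ones.

**Step 2: cover $X$ by a point and countably many open sets with $P$.** By Step 1 and Lemma 4 there are $p\in X$ and open sets $Y_j$ with $P(Y_j)$ for all $j$ and $X\subseteq\{p\}\cup\bigcup_jY_j$.

**Step 3: strengthen $P(Y)$ so that it can be iterated.** The obstacle to combining $P(Y_0),P(Y_1),\dots$ is that $P(Y_0)$ uses up the choice, leaving one set from each cover and no room for $Y_1$. So we show that $P(Y)$ can be used to *thin* the covers instead. Claim: if $P(Y)$ holds and $\mathcal U_n\in\Gamma$ ($n\in\mathbb N$), there are infinite $\mathcal V_n\subseteq\mathcal U_n$ such that for each $y\in Y$ the set $\{(n,V):V\in\mathcal V_n,\ y\notin V\}$ is finite.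

Enumerate $\mathcal U_n=\{U_{n,m}:m\in\mathbb N\}$ bijectively. For $(n,k)\in\mathbb N^2$ the tail $\{U_{n,m}:m\ge k\}$ is in $\Gamma$ by Lemma 2(b). List the countably many pairs $(n,k)$ as a sequence and apply $P(Y)$ to these covers. We get $f(n,k)\ge k$ such that the family $(U_{n,f(n,k)})_{(n,k)\in\mathbb N^2}$ converges on $Y$. Let $\mathcal V_n=\{U_{n,f(n,k)}:k\in\mathbb N\}$. For fixed $n$ the numbers $f(n,k)\ge k$ are unbounded and the enumeration is bijective, so $\mathcal V_n$ is infinite. If $V\in\mathcal V_n$ and $y\notin V$, then $V=U_{n,f(n,k)}$ for some pair $(n,k)$ with $y\notin U_{n,f(n,k)}$. For $y\in Y$ there are only finitely many such pairs, hence only finitely many such $(n,V)$.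

**Step 4: thin infinitely often and take the diagonal, to get $P(X)$.** Let $\mathcal U_n\in\Gamma$. Apply Step 3 with $Y_0$ to $(\mathcal U_n)_n$ to get $(\mathcal V^0_n)_n$. These families are infinite subfamilies of members of $\Gamma$, so they are in $\Gamma$, and we may apply Step 3 with $Y_1$ to $(\mathcal V_n^0)_n$ to get $(\mathcal V_n^1)_n$; and so on. This gives infinite families
$$\mathcal U_n\supseteq\mathcal V_n^0\supseteq\mathcal V_n^1\supseteq\cdots\qquad(n\in\mathbb N)$$
such that for each $j$ and each $y\in Y_j$ the set $\{(n,V):V\in\mathcal V_n^j,\ y\notin V\}$ is finite.

Choose $U_n\in\mathcal V_n^n$ with $p\in U_n$. This is possible, because $\mathcal V_n^n$ is infinite and $p$ misses only finitely many members of $\mathcal U_n$. Let $y\in Y_j$. For $n\ge j$ we have $U_n\in\mathcal V_n^n\subseteq\mathcal V_n^j$, and only finitely many pairs $(n,V)$ with $V\in\mathcal V_n^j$ have $y\notin V$, so $y\in U_n$ for all but finitely many $n$. Thus $(U_n)$ converges on $\{p\}\cup\bigcup_jY_j=X$. So $P(X)$ holds, and with it $\mathrm S_1(\Gamma,\Gamma)$. $\square$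

## Joining the two halves: proof of Theorem 1(3)

$\mathrm S_1(\mathrm T,\Gamma)$ implies $\mathrm S_1(\mathrm T,\mathrm T)$ since $\Gamma\subseteq\mathrm T$. Conversely, let $X$ satisfy $\mathrm S_1(\mathrm T,\mathrm T)$ and let $\mathcal U_n\in\mathrm T$. By part 1 choose $\mathcal V_n\subseteq\mathcal U_n$ with $\mathcal V_n\in\Gamma$. Since $\Gamma\subseteq\mathrm T$, the property $\mathrm S_1(\mathrm T,\mathrm T)$ includes $\mathrm S_1(\Gamma,\mathrm T)$, so $X$ satisfies $\mathrm S_1(\Gamma,\Gamma)$ by part 2. Applied to $(\mathcal V_n)$, this gives $U_n\in\mathcal V_n\subseteq\mathcal U_n$ with $\{U_n:n\in\mathbb N\}\in\Gamma$. So $\mathrm S_1(\mathrm T,\Gamma)$ holds, and Theorem 1 is proved. $\blacksquare$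

About $X$ we used the following: Hausdorff in Lemma 3 (points are closed) and in Lemma 4 (disjoint neighbourhoods), Lindelöf in Lemma 4, and that $X$ is infinite. So Theorem 1 holds for every $X$ satisfying $(*)$.

## Replacing the source $\mathrm T$ by larger collections of covers

Let $\Omega$ be the collection of countable open covers of $X$ such that every finite subset of $X$ is contained in a member. For instance, on $X=\mathbb N$ the nonempty finite subsets form a member of $\Omega$. They do not form a $\tau$-cover: infinitely many finite sets contain $0$ and not $1$, and infinitely many contain $1$ and not $0$.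

**Theorem 5.** Let $X$ satisfy $(*)$, and let $\mathfrak A$ be a collection of covers of $X$ with $\mathfrak A=\Gamma$ or $\mathfrak A\supseteq\mathrm T$. Then $\mathrm S_1(\mathfrak A,\mathrm T)\iff\mathrm S_1(\mathfrak A,\Gamma)$. In particular $\mathrm S_1(\Gamma,\mathrm T)=\mathrm S_1(\Gamma,\Gamma)$, $\mathrm S_1(\mathrm T,\mathrm T)=\mathrm S_1(\mathrm T,\Gamma)$ and $\mathrm S_1(\Omega,\mathrm T)=\mathrm S_1(\Omega,\Gamma)$.

*Proof.* The direction $\Leftarrow$ follows from $\Gamma\subseteq\mathrm T$. For $\Rightarrow$, the case $\mathfrak A=\Gamma$ is Theorem 1(2), whose proof used only $(*)$.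

Let $\mathfrak A\supseteq\mathrm T$ and assume $\mathrm S_1(\mathfrak A,\mathrm T)$. Then $\mathrm S_1(\mathrm T,\mathrm T)$ holds, hence $\mathrm S_1(\mathrm T,\Gamma)$ by Theorem 1(3), whose proof also used only $(*)$. We reduce to this. For $\mathcal U\in\mathfrak A$, apply $\mathrm S_1(\mathfrak A,\mathrm T)$ to the constant sequence $\mathcal U,\mathcal U,\dots$: the selection is a subfamily of $\mathcal U$ in $\mathrm T$. So every member of $\mathfrak A$ contains a member of $\mathrm T$. Given $\mathcal U_n\in\mathfrak A$, choose $\mathcal V_n\subseteq\mathcal U_n$ in $\mathrm T$ and apply $\mathrm S_1(\mathrm T,\Gamma)$ to $(\mathcal V_n)$.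

The three listed cases are $\mathfrak A=\Gamma$, $\mathfrak A=\mathrm T$ and $\mathfrak A=\Omega$; for the last one, $\mathrm T\subseteq\Omega$ by Lemma 2(d). $\square$

**Corollary 6.** For $X$ satisfying $(*)$, the following are equivalent:

- (i) $\mathrm S_1(\mathrm T,\mathrm T)$;
- (ii) $\mathrm S_1(\mathrm T,\Gamma)$;
- (iii) $\mathrm S_1(\Gamma,\mathrm T)$, and every $\mathcal U\in\mathrm T$ contains a member of $\Gamma$;
- (iv) $\mathrm S_1(\Gamma,\Gamma)$, and every $\mathcal U\in\mathrm T$ contains a member of $\Gamma$.

*Proof.* (i)⇒(iii): the first half follows from $\Gamma\subseteq\mathrm T$, the second is Theorem 1(1). (iii)⇒(iv) is Theorem 1(2). (iv)⇒(ii): given $\mathcal U_n\in\mathrm T$, choose $\mathcal V_n\subseteq\mathcal U_n$ in $\Gamma$ and apply $\mathrm S_1(\Gamma,\Gamma)$. (ii)⇒(i) follows from $\Gamma\subseteq\mathrm T$. $\square$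

## Coarser topologies, Borel covers and clopen covers

**Theorem 7.** The equivalence $\mathrm S_1(\mathrm T,\mathrm T)\iff\mathrm S_1(\mathrm T,\Gamma)$ also holds:

- (A) for countable open covers of any infinite topological space $(X,\mathcal O)$ that admits a coarser hereditarily Lindelöf Hausdorff topology $\sigma\subseteq\mathcal O$ (for example, any infinite metrizable space of cardinality at most $2^{\aleph_0}$ that has a coarser second countable Hausdorff topology, or any infinite discrete space of size at most $2^{\aleph_0}$);
- (B) for countable Borel covers in place of countable open covers, for any infinite set of reals;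
- (C) for countable clopen covers, for any zero-dimensional $X$ (i.e. with a base of clopen sets) satisfying $(*)$.

Here hereditarily Lindelöf means that every subspace is Lindelöf. The examples in (A) are instances because second countable spaces are hereditarily Lindelöf, and because a discrete space of size at most $2^{\aleph_0}$ injects into $\mathbb R$, from which it inherits a coarser second countable Hausdorff topology.

In each case $\mathrm S_1(\mathrm T,\Gamma)\Rightarrow\mathrm S_1(\mathrm T,\mathrm T)$ since $\gamma$-covers are $\tau$-covers. We prove the other direction.

**Proof of (A): find one topology, between $\sigma$ and $\mathcal O$, that satisfies $(*)$ and contains the given covers.** Let $(X,\mathcal O)$ satisfy $\mathrm S_1(\mathrm T,\mathrm T)$, and let $\mathcal U_n$ be countable $\mathcal O$-open $\tau$-covers. Let $\sigma'$ be the topology generated by $\sigma$ and the countably many sets in $\bigcup_n\mathcal U_n$. Then $\sigma\subseteq\sigma'\subseteq\mathcal O$, so $\sigma'$ is Hausdorff. Let $\{B_i:i\in\mathbb N\}$ be the countable family of finite intersections of sets from $\bigcup_n\mathcal U_n\cup\{X\}$. The sets $O\cap B_i$ with $O\in\sigma$ and $i\in\mathbb N$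 form a base of $\sigma'$.

We check that $\sigma'$ is hereditarily Lindelöf. Let $S\subseteq X$ be covered by a family of basic sets; it suffices to treat such covers. Write each set of the cover as $O\cap B_i$ with one choice of $O$ and $i$. For each $i$ let $S_i$ be the part of $S$ covered by the sets of the cover with second factor $B_i$. Then $S_i\subseteq B_i$, and $S_i$ is covered by the corresponding sets $O\in\sigma$. Since $\sigma$ is hereditarily Lindelöf, countably many of these $O$ cover $S_i$; because $S_i\subseteq B_i$, the corresponding sets $O\cap B_i$ cover $S_i$ as well. As $S=\bigcup_iS_i$, taking the union over $i$ gives a countable subcover of $S$.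

So $(X,\sigma')$ satisfies $(*)$. It also satisfies $\mathrm S_1(\mathrm T,\mathrm T)$: countable $\sigma'$-open $\tau$-covers are countable $\mathcal O$-open $\tau$-covers, so there is a selection from them that is a $\tau$-cover, and it consists of $\sigma'$-open sets. By Theorem 1, which holds under $(*)$, $(X,\sigma')$ satisfies $\mathrm S_1(\mathrm T,\Gamma)$. The covers $\mathcal U_n$ are $\sigma'$-open, so this yields $U_n\in\mathcal U_n$ for which $\{U_n:n\in\mathbb N\}$ is a $\gamma$-cover, by $\mathcal O$-open sets.

**Proof of (B): the same argument with a second countable topology consisting of Borel sets.** Assume $\mathrm S_1(\mathrm T,\mathrm T)$ for countable Borel covers, and let $\mathcal U_n$ be countable Borel $\tau$-covers of $X$. Let $\sigma'$ be generated by the intervals with rational endpoints, intersected with $X$, and the countably many sets in $\bigcup_n\mathcal U_n$. It has a countable base of finite intersections of Borel sets, so all its open sets are Borel. It is Hausdorff, and being second countable it is hereditarily Lindelöf, so $(X,\sigma')$ satisfies $(*)$. A countable $\sigma'$-open $\tau$-cover is a countable Borel $\tau$-cover, so $(X,\sigma')$ satisfies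 $\mathrm S_1(\mathrm T,\mathrm T)$ for open covers as in (A), hence $\mathrm S_1(\mathrm T,\Gamma)$ by Theorem 1. Apply this to $(\mathcal U_n)$, whose members are $\sigma'$-open.

**Proof of (C): go through the proof of Theorem 1 with "open" replaced by "clopen".** Now $\mathrm T$ and $\Gamma$ consist of the countable clopen $\tau$-covers and $\gamma$-covers. Lemma 2 is unaffected: its statements about covers concern only which points lie in which sets, with clopen sets in part (e).

*Lemma 3 for clopen sets.* The sets in (2) need no longer be clopen, since a point need not be open. Let $Y,Z$ be disjoint infinite clopen sets. Choose pairwise disjoint nonempty clopen sets $C_{n,m}\subseteq Y$ and pairwise disjoint nonempty clopen sets $D_{n,m}\subseteq Z$, for $n,m\in\mathbb N$. They exist: an infinite clopen set $E$ contains two distinct points, and some clopen set contains exactly one of them, so $E$ splits into two nonempty clopen pieces, one of which is infinite. Keep the other piece and iterate on the infinite one. Starting from $Y$ this gives a sequence of pairwise disjoint nonempty clopen subsets of $Y$, which we index by $\mathbb N^2$; likewise for $Z$. Put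
$$W_{n,m}=(U_{n,m}\cup Y)\setminus C_{n,m},\qquad W'_{n,m}=(V_{n,m}\cup Z)\setminus D_{n,m}.$$
These sets are clopen, and different from $X$ since $C_{n,m}$ and $D_{n,m}$ are nonempty. Since $W_{n,m}\cap Y=Y\setminus C_{n,m}$ and the $C_{n,m}$ are distinct subsets of $Y$, the $W_{n,m}$ are pairwise distinct. Each $y\in Y$ lies in at most one $C_{n,m}$, so it is missed by at most one $W_{n,m}$; and a point outside $Y$ is in $W_{n,m}$ exactly when it is in $U_{n,m}$. So (3) holds, and symmetrically for $W'_{n,m}$. Steps 2–5 of the proof of Lemma 3 use only (3), distinctness and the difference from $X$, so they apply word for word.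

*Lemma 4 for clopen sets.* Let $\mathcal Q$ be a family of clopen sets that contains at least one of any two disjoint clopen sets. Two distinct points have disjoint clopen neighbourhoods: a clopen set containing the first and not the second, and its complement. So at most one point has no clopen neighbourhood in $\mathcal Q$, and, $X\setminus\{p\}$ being Lindelöf, it is covered by countably many members of $\mathcal Q$.

*Theorem 1 for clopen covers.* In the proof of part 1, Step 1 is applied to disjoint clopen $Y,Z$, and the tails $\{U_m:m\ge n\}$ are clopen $\tau$-covers. Step 2 then gives clopen $Y_j\in I$, and Steps 3 and 4 concern only the index sets. In the proof of part 2, $P(Y)$ now refers to sequences of clopen $\gamma$-covers. Step 1 is applied to disjoint clopen $Y,Z$, Step 2 gives clopen $Y_j$ with $P(Y_j)$, and Steps 3 and 4 only pass to infinite subfamilies of the given covers, which are again clopen $\gamma$-covers. The proof of part 3 combines the two as before. $\blacksquare$
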